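# An ultrareflexive subnormal operator whose minimal normal extension is not cyclic

## 1. The Bergman shift, where everything is scalar

All Hilbert spaces are complex and separable, and invariant subspaces are closed.

**Definition (subnormal operator, minimal normal extension).** An operator $S\in B(\mathcal H)$ is *subnormal* if it is the restriction to an invariant subspace of a normal operator on a larger Hilbert space. Its *minimal normal extension* (mne) is a normal extension $N$ on a space $\mathcal K\supseteq\mathcal H$ that has no proper reducing subspace containing $\mathcal H$. It is unique up to unitary equivalence. For example, multiplication by $z$ on the Hardy space $H^2$ has as mne multiplication by $z$ on $L^2(\mathbb T)$: a reducing subspace that contains $H^2$ contains $\bar z^kH^2$ for every $k$, and these span a dense subspace.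

**Definition (cyclic, star-cyclic).** $T$ is *cyclic* if there is a vector $\xi$ such that the vectors $p(T)\xi$, $p$ a polynomial, form a dense subspace. $T$ is *star-cyclic* if there is a vector $\xi$ that lies in no proper reducing subspace of $T$. For a normal $N$ this says that the vectors $p(N,N^*)\xi$ are dense. A theorem of Bram (*Subnormal operators*, Duke Math. J. 22 (1955)) says that a star-cyclic normal operator is cyclic.

**Definition (ultrareflexive).** A subnormal operator $S$ is *ultrareflexive* if every invariant subspace of $S$ is hyperinvariant, that is, invariant under every operator in the commutant $\{S\}'$. For example, $\operatorname{diag}(1,2)$ on $\mathbb C^2$ is ultrareflexive: its invariant subspaces are the coordinate subspaces, and its commutant is the diagonal matrices. The identity on $\mathbb C^2$ is not: every line is invariant, and every matrix commutes with $I$.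

It is known that every ultrareflexive subnormal operator is star-cyclic. The paper "Analytic Structures For Subnormal Operators" contains the following.

**Conjecture.** The minimal normal extension of an ultrareflexive subnormal operator is always cyclic.

We shall see that this is false. First we look at cases in which it holds.

Let $\mathbb D$ be the unit disc and $dA=dx\,dy/\pi$. The Bergman space $L^2_a$ is the closed subspace of analytic functions in $L^2(\mathbb D)=L^2(\mathbb D,dA)$. Its reproducing kernel is $k_w(z)=(1-\bar wz)^{-2}$, so $f(w)=\langle f,k_w\rangle$ and $\|k_w\|=(1-|w|^2)^{-1}$. For a Hilbert space $E$, let $L^2_a(\mathbb D;E)$ be the closed subspace of analytic functions in $L^2(\mathbb D;E)$. If $G\in L^2_a(\mathbb D;E)$ and $e\in E$ is a unit vector, then $\langle G(\cdot),e\rangle\in L^2_a$ has norm at most $\|G\|$. Taking the supremum over $e$ gives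
$$\|G(\lambda)\|\le\|k_\lambda\|\,\|G\|=(1-|\lambda|^2)^{-1}\|G\|.\tag{1}$$
We write $fe$ for the function $z\mapsto f(z)e$, and $M_\varphi$ for multiplication by $\varphi$.

**Lemma 1.** Let $\mathcal L\subset L^2(\mathbb D;E)$ be a closed subspace with $z\mathcal L\subset\mathcal L$. Then $\varphi\mathcal L\subset\mathcal L$ for every $\varphi\in H^\infty(\mathbb D)$. In particular, if $S=M_z|_{\mathcal H}$ for such a subspace $\mathcal H$, and every operator in $\{S\}'$ has the form $M_\varphi|_{\mathcal H}$ with $\varphi\in H^\infty(\mathbb D)$, then $S$ is ultrareflexive.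

*Proof.* Let $\varphi=\sum a_mz^m$ and let $p_k(z)=\sum_{m<k}(1-\frac mk)a_mz^m$ be its Fejér means. Then $p_k(z)=\frac1{2\pi}\int_0^{2\pi}\varphi(ze^{-i\theta})K_k(\theta)\,d\theta$, where $K_k(\theta)=\sum_{|m|<k}(1-\frac{|m|}k)e^{im\theta}\ge0$ is the Fejér kernel, which has mean $1$. So $|p_k|\le\|\varphi\|_\infty$ on $\mathbb D$. Also $p_k\to\varphi$ pointwise on $\mathbb D$, because the power series converges absolutely there. For $F\in\mathcal L$, dominated convergence gives $p_kF\to\varphi F$ in $L^2(\mathbb D;E)$. Since $p_kF\in\mathcal L$ and $\mathcal L$ is closed, $\varphi F\in\mathcal L$. For the last claim, apply this to each invariant subspace $\mathcal L\subset\mathcal H$ of $S$. $\square$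

**Proposition 1.** The Bergman shift $M_z$ on $L^2_a$ is ultrareflexive, and its mne, $M_z$ on $L^2(\mathbb D)$, is cyclic.

*Proof.* Write $S$ for the Bergman shift. Fix $\lambda\in\mathbb D$. If $f(\lambda)=0$, then $f/(z-\lambda)\in L^2_a$, so $(S-\lambda)L^2_a=\{f:f(\lambda)=0\}$. Let $TS=ST$. Then $T$ maps $(S-\lambda)L^2_a$ into itself, so $(Tf)(\lambda)$ depends only on $f(\lambda)$. Hence $(Tf)(\lambda)=\varphi(\lambda)f(\lambda)$ with $\varphi=T1$ analytic. Take $f=k_\lambda$ and use (1): $|\varphi(\lambda)|\,\|k_\lambda\|^2=|(Tk_\lambda)(\lambda)|\le\|T\|\,\|k_\lambda\|^2$. So $\varphi\in H^\infty(\mathbb D)$ and $T=M_\varphi$, and Lemma 1 gives ultrareflexivity. A reducing subspace of $M_z$ on $L^2(\mathbb D)$ that contains the constant $1$ contains all polynomials in $z,\bar z$, so it is everything. Hence $M_z$ on $L^2(\mathbb D)$ is the mne and is star-cyclic. By Bram's theorem it is cyclic. $\square$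

Two features made this work. The quotient $L^2_a/(S-\lambda)L^2_a$ is one-dimensional, so an operator in the commutant acts on it as a number. The same one-dimensionality keeps the mne small, and we show next that this second effect is general.

## 2. Cokernel dimension bounds spectral multiplicity

By the spectral theorem, a normal operator $N$ on a separable space is unitarily equivalent to multiplication by $z$ on a direct integral $\int^\oplus\mathcal K(z)\,d\mu(z)$, with $\mu$ a finite compactly supported Borel measure on $\mathbb C$. Its *multiplicity function* is $z\mapsto\dim\mathcal K(z)$, defined $\mu$-a.e. For $\operatorname{diag}(1,1,2)$ it is $2$ at the point $1$ and $1$ at the point $2$. For $M_z$ on $L^2(\mathbb D;E)$ it is $\dim E$ on $\mathbb D$. If the multiplicity is at most $1$ a.e., then $N$ is unitarily equivalent to $M_z$ on a space $L^2(\mu')$ and is star-cyclic.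

**Theorem 1.** Let $S$ be a subnormal operator on a separable Hilbert space with mne $N$, let $n<\infty$, and let
$$\Omega_n=\{\lambda:\ S-\lambda\text{ is bounded below and }\dim\ker(S-\lambda)^*=n\}.$$
Then the spectral multiplicity function of $N$ is $\le n$ a.e. on $\Omega_n$. In particular, if the spectral measure of $N$ is carried by $\Omega_1$, then $N$ is cyclic. For finite $n\ge2$, the operator of Theorem 2 below attains the bound $n$.

For the Bergman shift, $\mathbb D\subset\Omega_1$: $S-\lambda$ is injective with closed range of codimension one. On a first reading take $n=1$; then each sum below has one term. Sharpness is proved in Section 8.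

*Proof of the bound.* **Step 1. Solving for $x$ near a point.** The aim is to write every $x\in\mathcal H$ as an element of $(S-\lambda)\mathcal H$ plus a correction from a fixed $n$-dimensional space, with control in $\lambda$. Fix $\lambda_0\in\Omega_n$, let $\mathcal C=\ker(S-\lambda_0)^*$, and let $w_1,\dots,w_n$ be an orthonormal basis of $\mathcal C$. Since $S-\lambda_0$ is injective with closed range $\mathcal C^\perp$, the operator
$$A_\lambda:\mathcal H\oplus\mathcal C\to\mathcal H,\qquad A_\lambda(y,w)=(S-\lambda)y+w,$$
is invertible at $\lambda=\lambda_0$. Hence it is invertible near $\lambda_0$, and its inverse is analytic in $\lambda$. Choose a closed disc $Q$ centered at $\lambda_0$, of positive radius, such that $A_\lambda$ is invertible on a neighborhood of $Q$. For $x\in\mathcal H$ and $\lambda\in Q$ we obtain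
$$x=(S-\lambda)y_\lambda+\sum_{i=1}^nc_i(\lambda)w_i,\tag{2}$$
where, for some constant $C$ depending on $x$, we have $\|y_\lambda\|\le C$ on $Q$, and the $c_i$ are analytic near $Q$ and Lipschitz on $Q$ with constant $C$.

**Step 2. Letting the coefficient follow the spectral variable.** The aim is to show $x(z)=\sum_ic_i(z)w_i(z)$ for $\mu$-a.e. $z\in Q$. The space $\mathcal K$ of $N$ is separable by minimality, since $\mathcal H$ is separable. Realize $N$ as $M_z$ on $\int^\oplus\mathcal K(z)\,d\mu(z)$ and put
$$u(z)=x(z)-\sum_ic_i(z)w_i(z)\qquad(z\in Q).$$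
For each fixed $\lambda\in Q$, (2) says that $x(z)=(z-\lambda)y_\lambda(z)+\sum_ic_i(\lambda)w_i(z)$ for $\mu$-a.e. $z$. So for $\mu$-a.e. $z\in Q$,
$$u(z)=(z-\lambda)y_\lambda(z)+\sum_i\big(c_i(\lambda)-c_i(z)\big)w_i(z),\qquad \|u(z)\|\le|z-\lambda|\Big(\|y_\lambda(z)\|+C\sum_i\|w_i(z)\|\Big).$$
Squaring with the Cauchy–Schwarz inequality for $n+1$ terms and integrating,
$$\int_{Q\setminus\{\lambda\}}\frac{\|u(z)\|^2}{|z-\lambda|^2}\,d\mu(z)\le(n+1)\Big(\|y_\lambda\|^2+C^2\sum_i\|w_i\|^2\Big)\le(n+1)^2C^2,$$
uniformly in $\lambda\in Q$. Integrate in $\lambda$ over $Q$ with respect to area and use Tonelli's theorem: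
$$\int_Q\|u(z)\|^2\Big(\int_{Q\setminus\{z\}}\frac{dA(\lambda)}{|z-\lambda|^2}\Big)d\mu(z)<\infty.$$
For every $z\in Q$ the convex set $Q$ contains a sector of positive opening and radius with vertex $z$, and in polar coordinates about $z$ the inner integral is at least a positive multiple of $\int_0\frac{ds}{s}=\infty$. Hence $u=0$ $\mu$-a.e. on $Q$.

**Step 3. From $\mathcal H$ to $\mathcal K$.** The aim is to see that the values $x(z)$, $x\in\mathcal H$, fill the fibers. The closed span of $\{N^{*l}\mathcal H:l\ge0\}$ is invariant under $N^*$, and under $N$ because $NN^{*l}x=N^{*l}Sx$. It contains $\mathcal H$, so by minimality it is $\mathcal K$. Let $(x_k)$ be dense in $\mathcal H$. Then the sections $\bar z^lx_k(z)$ span a dense subspace of $\mathcal K$. Let $P(z)$ be the projection onto the closed span of $\{x_k(z)\}_k$ in $\mathcal K(z)$. The set of all $v\in\mathcal K$ with $v(z)=P(z)v(z)$ a.e. is a closed subspace that contains all these sections, so it is $\mathcal K$. Hence $P(z)=I$ for $\mu$-a.e. $z$.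

By Step 2, for $\mu$-a.e. $z\in Q$ all $x_k(z)$ lie in $\operatorname{span}\{w_1(z),\dots,w_n(z)\}$. So $\dim\mathcal K(z)\le n$ for $\mu$-a.e. $z\in Q$. The interiors of such discs $Q$ cover $\Omega_n$, and countably many of them suffice. This proves the bound. If $\mu$ is carried by $\Omega_1$, then the multiplicity is at most one a.e., so $N$ is star-cyclic, and by Bram's theorem it is cyclic. $\square$

So the conjecture holds, even without ultrareflexivity, whenever the spectral measure of $N$ is carried by $\Omega_1$. What changes when the cokernels have dimension two or more?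

## 3. Two copies of the Bergman space, and what the commutant must lose

The simplest operator with $n$-dimensional cokernels is $M_z$ on $L^2_a(\mathbb D;E)$ with $\dim E=n\ge2$. It has multiplicity $n$ upstairs, but it is not ultrareflexive: $L^2_ae_1$ is invariant, and the constant matrix $A$ with $Ae_1=e_2$ and $Ae_2=0$ commutes with $M_z$ and does not preserve it. The commutant contains too many matrices.

By Lemma 1 it would suffice to pass to a subspace $\mathcal H$ that is still large enough to generate $L^2(\mathbb D;E)$ and whose commutant consists of scalar functions only. For $n=2$, a matrix is scalar as soon as $e_1$, $e_2$ and $e_1+e_2$ are eigenvectors. This suggests choosing vectors $v_j$ and point sets $Z_j\subset\mathbb D$, setting $Z=\bigcup_jZ_j$, and imposing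
$$F(z)\in\mathbb Cv_j\qquad(z\in Z_j).$$
An operator that multiplies by a matrix function $\Phi$ and preserves these conditions should then have $v_j$ as an eigenvector of $\Phi(z)$ for $z\in Z_j$, and, if $Z_j$ is a set of uniqueness, as an eigenvector of $\Phi$ everywhere. There are two points at which this stops working.

*Too few points.* Suppose some $b\in H^\infty$, $b\not\equiv0$, vanishes on $Z$; this happens if $Z$ is finite or, more generally, satisfies the Blaschke condition $\sum(1-|z|)<\infty$. Then for any bounded $A$ on $E$ and any $F\in\mathcal H$, the function $bAF$ vanishes on $Z$ and so lies in $\mathcal H$. Thus $M_bA\in\{S\}'$. With $Ae_1=e_2$ this operator sends $be_1\in\mathcal H$ to $b^2e_2$. But the invariant subspace generated by $be_1$ lies in $L^2_ae_1$, so $S$ is not ultrareflexive. Hence $Z$ must violate the Blaschke condition, and yet enough Bergman functions must vanish on $Z$. Bergman spaces allow this, and Section 4 will supply such functions with good estimates.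

*Poles.* A condition at a point does not only restrict the commutant; it also enlarges it. Take $E=\mathbb C^2$, $Z=\{0\}$ and $v=e_1$, so $\mathcal H=\{(F_1,F_2)\in L^2_a(\mathbb D;\mathbb C^2):F_2(0)=0\}$. The operator
$$T(F_1,F_2)=(F_2/z,\,0)$$
is bounded on $\mathcal H$ (division by $z$ is bounded on $\{f\in L^2_a:f(0)=0\}$, because $M_z$ is bounded below there) and commutes with $M_z$. Its matrix function is
$$\Phi(\lambda)=\begin{pmatrix}0&1/\lambda\\0&0\end{pmatrix},$$
with a pole at the point of $Z$. So if the sets $Z_i$ are interlaced, the function $\langle\Phi(\cdot)v_j,\eta\rangle$ with $\eta\perp v_j$ vanishes on $Z_j$ but may have poles at points of the other $Z_i$, and a uniqueness theorem for bounded functions on $\mathbb D$ cannot be applied to it.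

In the example, however, $\Phi e_1$ has no pole: in the direction $v$ prescribed at the point, $\Phi$ is regular. So we place the $Z_j$ in pairwise disjoint regions $W_j$. On $W_j$ only points of $Z_j$ occur, and there $\Phi v_j$ is regular. We make $Z_j$ so dense near an arc that it violates the Blaschke condition of $W_j$ itself. Uniqueness is then applied on $W_j$ and the conclusion is carried to the rest of $\mathbb D$ by the identity theorem. The result is this.

**Theorem 2.** Let $n\in\{2,3,\dots\}\cup\{\infty\}$ and let $E$ be a separable Hilbert space with $\dim E=n$. There is an irreducible subnormal operator $S$ on a separable Hilbert space such that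

1. the mne of $S$ is multiplication by $z$ on $L^2(\mathbb D,dA;E)$, which is not cyclic;
2. $\{S\}'=\{\varphi(S):\varphi\in H^\infty(\mathbb D)\}$, where $\varphi(S)$ is multiplication by $\varphi$, and every invariant subspace of $S$ is hyperinvariant, so $S$ is ultrareflexive.

In particular, the conjecture is false.

## 4. Hyperbolically separated points and almost orthonormal kernels

We need functions in $L^2_a$ that vanish on a large set $Z$ and equal $1$ at a given point, with almost the least possible norm. They come from normalized kernels that are nearly orthonormal.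

Put $\rho(z,w)=\left|\frac{z-w}{1-\bar wz}\right|$ and $\beta=\tanh^{-1}\rho$. This is the hyperbolic metric, invariant under Möbius maps of $\mathbb D$. Let $B(z,r)$ and $\bar B(z,r)$ be its open and closed balls. With $\varphi_w(\zeta)=\frac{w-\zeta}{1-\bar w\zeta}$, an automorphism of $\mathbb D$ that exchanges $0$ and $w$, we have $B(w,r)=\varphi_w(\{|\zeta|<\tanh r\})$, a Euclidean disc. Let $d\tau=(1-|z|^2)^{-2}dA$, which is Möbius invariant. With $\hat k_w=k_w/\|k_w\|$, and since $\langle k_z,k_w\rangle=(1-\bar zw)^{-2}$,
$$|\langle\hat k_z,\hat k_w\rangle|=\frac{(1-|z|^2)(1-|w|^2)}{|1-\bar wz|^2}=1-\rho(z,w)^2=\operatorname{sech}^2\beta(z,w),\qquad 1-|z|^2=\operatorname{sech}^2\beta(z,0).\tag{3}$$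
We shall often use
$$\cosh(x+h)\le e^{|h|}\cosh x,\tag{4}$$
which holds because $\cosh(x+h)=\cosh x\cosh h+\sinh x\sinh h\le\cosh x\,(\cosh|h|+\sinh|h|)$.

**Definition (separated set).** A set in $\mathbb D$ is *$r$-separated* if distinct points of it are at $\beta$-distance at least $r$. For example, $\{\tanh(mr):m=0,1,2,\dots\}$ is $r$-separated, since $\beta(\tanh s,\tanh t)=|s-t|$. The balls of radius $r/2$ about the points of an $r$-separated set are disjoint and have equal $\tau$-measure. So such a set has finitely many points in each compact subset of $\mathbb D$; it is countable and locally finite in $\mathbb D$.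

**Lemma 2.** There is $R\ge1$ such that for every $R$-separated set $\{w_j\}\subset\mathbb D$ the Gram matrix $G=(\langle\hat k_{w_j},\hat k_{w_i}\rangle)$ satisfies $\|G-I\|\le\frac12$ on $\ell^2$.

*Proof.* **Step 1. Reduction to a weighted sum.** The Schur test turns the norm bound into a bound for sums. Let $a_{ij}=|G_{ij}|$ for $i\ne j$, $a_{ii}=0$, and $p_i=(1-|w_i|^2)^{1/2}>0$. By the Schur test for symmetric nonnegative matrices, it suffices to show
$$\sum_ia_{ij}p_i\le\tfrac12p_j\qquad\text{for all }j.\tag{5}$$

**Step 2. From the sum to an integral.** We compare each term with its average over a small ball. By (3), for $i\ne j$,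
$$a_{ij}p_i=\operatorname{sech}^2\beta(w_i,w_j)\,\operatorname{sech}\beta(w_i,0).$$
If $w_i$ is replaced by a point $z\in B(w_i,\frac12)$, both distances change by at most $\frac12$, so by (4) this product of three factors $\operatorname{sech}$ changes by a factor of at most $e^{3/2}$. As $R\ge1$, the balls $B(w_i,\frac12)$ are disjoint. They have the same $\tau$-measure $c_0$, and for $i\neq j$ they lie in $\{z:\beta(z,w_j)\ge R-\frac12\}$. Averaging and adding, with $w=w_j$,
$$\sum_{i\ne j}a_{ij}p_i\le\frac{e^{3/2}}{c_0}\int_{\beta(z,w)\ge R-1/2}\operatorname{sech}^2\beta(z,w)\,(1-|z|^2)^{1/2}\,d\tau(z).$$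

**Step 3. Estimating the integral uniformly in $w$.** We move $w$ to the origin. Substitute $z=\varphi_w(\zeta)$. Then $\operatorname{sech}^2\beta(z,w)=1-|\zeta|^2$, and $1-|z|^2=(1-|w|^2)(1-|\zeta|^2)/|1-\bar w\zeta|^2$, and $\tau$ is invariant. With $t=\tanh(R-\frac12)$ the integral equals
$$p_j\int_{|\zeta|\ge t}(1-|\zeta|^2)^{-1/2}\,|1-\bar w\zeta|^{-1}\,dA(\zeta).$$
On the circle $|\zeta|=r$ we need the mean of $|1-ae^{i\theta}|^{-1}$ with $|a|=|w|r\le r$. Since $(1-x)^{-1/2}=\sum_m\binom{2m}m4^{-m}x^m$, Parseval's formula for $|(1-ae^{i\theta})^{-1/2}|^2$ shows that this mean is $\sum_m\big(\binom{2m}m4^{-m}\big)^2|a|^{2m}$. From $\binom{2m}m4^{-m}=\prod_{k\le m}\frac{2k-1}{2k}$ and $2m+1=\prod_{k\le m}\frac{2k+1}{2k-1}$ we get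
$$\Big(\tbinom{2m}m4^{-m}\Big)^2(2m+1)=\prod_{k\le m}\frac{(2k-1)(2k+1)}{(2k)^2}\le1.$$
So the mean is at most $\sum_m\frac{r^{2m}}{2m+1}\le\sum_m\frac{r^{2m}}{m+1}=r^{-2}\log\frac1{1-r^2}$. In polar coordinates, with $s=r^2$, the last integral is at most
$$\int_{t^2}^1(1-s)^{-1/2}\,s^{-1}\log\frac1{1-s}\,ds.$$
The integrand is integrable at $s=1$, so this tends to $0$ as $t\to1$, and it does not depend on $w$. For $R$ large enough, (5) holds. $\square$

Fix such an $R$ for the rest of the notes and put $\delta=\tanh R$. For an $R$-separated set, Lemma 2 gives $\|\sum c_j\hat k_{w_j}\|^2\ge\frac12\sum|c_j|^2$ for finitely supported $c$. Taking one coefficient equal to $1$, we see that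
$$\operatorname{dist}\big(\hat k_{w_j},\ \overline{\operatorname{span}}\{\hat k_{w_i}:i\ne j\}\big)^2\ge\tfrac12.\tag{6}$$

**Lemma 3.** Let $Z$ be $2R$-separated, $M=\{f\in L^2_a:f|_Z=0\}$ and $\Lambda=\{\lambda\in\mathbb D:\beta(\lambda,z)\ge R\text{ for all }z\in Z\}$.

* (a) For $\lambda\in\Lambda$ there is $f\in M$ with $f(\lambda)=1$ and $\|f\|^2\le2(1-|\lambda|^2)^2$. In particular $M\ne0$.
* (b) For each $z\in Z$ there is $f\in L^2_a$ with $f(z)=1$ and $f=0$ on $Z\setminus\{z\}$.
* (c) For each $\lambda\in\mathbb D\setminus Z$ there is $f\in M$ with $f(\lambda)\ne0$.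
* (d) If $z\in Z$, then $\bar B(z,R)$ contains no other point of $Z$, and its boundary circle lies in $\Lambda$.

*Proof.* (d) Let $z'\in Z$, $z'\ne z$. If $\beta(\lambda,z)\le R$, then $\beta(\lambda,z')\ge2R-R=R>0$. So $\lambda\ne z'$, and if $\beta(\lambda,z)=R$, then $\lambda\in\Lambda$.

(a) The set $Z\cup\{\lambda\}$ is $R$-separated, and $M=\{k_z:z\in Z\}^\perp$. Let $g=P_Mk_\lambda$. Then $\|g\|$ is the distance from $k_\lambda$ to the closed span of the $k_z$, $z\in Z$, so $\|g\|^2\ge\frac12\|k_\lambda\|^2$ by (6). Also $g(\lambda)=\langle g,k_\lambda\rangle=\|g\|^2$. So $f=g/\|g\|^2$ has $f(\lambda)=1$ and $\|f\|^2=\|g\|^{-2}\le2(1-|\lambda|^2)^2$. Finally $\Lambda\neq\emptyset$, by (d) if $Z\ne\emptyset$ and trivially if $Z=\emptyset$. So $M\ne0$.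

(b) By (6), $k_z$ is not in the closed span of the $k_{z'}$, $z'\in Z\setminus\{z\}$. Let $g\ne0$ be the projection of $k_z$ onto the orthogonal complement of that span. Then $g=0$ on $Z\setminus\{z\}$ and $g(z)=\|g\|^2>0$. Take $f=g/\|g\|^2$.

(c) Take $0\ne h\in M$, with a zero of order $k\ge0$ at $\lambda$. Since $\lambda\notin Z$, the function $h/(\cdot-\lambda)^k$ still vanishes on $Z$. It is in $L^2_a$ because it is analytic at $\lambda$ and the divisor is bounded away from $0$ elsewhere. It does not vanish at $\lambda$. $\square$

## 5. Non-Blaschke sets in disjoint hyperbolic half-planes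

The points $\tanh(mr)$ along one radius satisfy the Blaschke condition, as $1-|z|^2=\operatorname{sech}^2(mr)$ is summable. A separated net in a region that touches the circle along a whole arc does not, and this is what we use.

Let $J$ be a countable index set. Choose open arcs $I_j\subset\mathbb T$, $j\in J$, with pairwise disjoint closures and each of length less than $\pi$. (For infinite $J=\{1,2,\dots\}$, take $I_j$ centered at $e^{i2^{-j}}$ with half-length $2^{-j-3}$: consecutive centers are $2^{-j-1}$ apart in angle, more than $2^{-j-3}+2^{-j-4}$.) Let $m_j$ be a Möbius map of $\mathbb D$ onto the upper half plane that sends $I_j$ onto $(0,\infty)$ and its endpoints to $0,\infty$. Put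
$$D_j=\{z\in\hat{\mathbb C}:\operatorname{Re}m_j(z)>0\},\qquad W_j=\mathbb D\cap D_j.$$
So $D_j$ is an open set that contains $I_j$, and $m_j$ maps $W_j$ onto the open first quadrant. Choose a compact nondegenerate arc $L_j\subset I_j$, and for $s_j<1$ put
$$Y_j=\{r\zeta:\zeta\in L_j,\ s_j\le r<1\}.$$

**Lemma 4.** The $W_j$ are pairwise disjoint. The numbers $s_j<1$ can be chosen such that $\overline{Y_j}$ is a compact subset of $D_j$ and $\bar B(z,R)\subset W_j$ for all $z\in Y_j$. With such $s_j$, let $Z_j$ be a maximal $2R$-separated subset of $Y_j$ and $Z=\bigcup_jZ_j$. Then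

* (a) $Z$ is $2R$-separated, and $Z\cap W_j=Z_j$ for each $j$;
* (b) a bounded analytic function on $W_j$ that vanishes on $Z_j$ is identically $0$.

*Proof.* **Step 1. Disjointness of the $W_j$.** We look at $W_i$ in the half-plane coordinate of another index $j$. The map $m_j$ sends $\mathbb T\setminus\overline{I_j}$ onto $(-\infty,0)$. So for $i\ne j$ it sends $I_i$ to a bounded interval $(a,b)$ with $[a,b]\subset(-\infty,0)$. The map $m_j\circ m_i^{-1}$ is an automorphism of the upper half plane that takes $(0,\infty)$ to $(a,b)$. It takes the positive imaginary axis, which is orthogonal to $\mathbb R$ with ends $0,\infty$, to the semicircle with diameter $(a,b)$. Hence it takes the first quadrant $m_i(W_i)$ to the half-disc over $(a,b)$. So $m_j(W_i)$ lies in $\{\operatorname{Re}<0\}$, while $m_j(W_j)$ lies in $\{\operatorname{Re}>0\}$.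

**Step 2. Choice of $s_j$.** The point is that hyperbolic balls of fixed radius become small near $\mathbb T$. A point of $\bar B(z,R)$ is $\varphi_z(\zeta)$ with $|\zeta|\le\delta$, and
$$|\varphi_z(\zeta)-z|=\frac{|\zeta|(1-|z|^2)}{|1-\bar z\zeta|}\le\frac{\delta(1-|z|^2)}{1-\delta}.$$
Since $L_j$ is a compact subset of the open set $D_j$, for $s_j$ close to $1$ the set $\overline{Y_j}=\{r\zeta:\zeta\in L_j,\ s_j\le r\le1\}$ is in $D_j$, and so are all $\bar B(z,R)$ with $z\in Y_j$. These balls are in $\mathbb D$, hence in $W_j$.

**Step 3. Separation across regions, part (a).** Within one $Z_j$ there is nothing to prove. Let $z\in Z_i$ and $z'\in Z_j$, $i\ne j$. Then $B(z,R)\subset W_i$ and $B(z',R)\subset W_j$ are disjoint. If $\beta(z,z')<2R$, the midpoint of the geodesic from $z$ to $z'$ would lie in both balls. So $\beta(z,z')\ge2R$. Since $Z_i\subset W_i$ and the $W_i$ are disjoint, $Z\cap W_j=Z_j$.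

**Step 4. The sum over $Z_j$ diverges.** The claim is
$$\sum_{z\in Z_j}(1-|z|^2)=\infty.\tag{7}$$
By maximality $Y_j\subset\bigcup_{z\in Z_j}B(z,2R)$. In polar coordinates $\int_{Y_j}\frac{dA(y)}{1-|y|^2}$ is a positive multiple of $\int_{s_j}^1\frac{r\,dr}{1-r^2}=\infty$. On the other hand, by (3) and (4), $1-|y|^2\le e^{4R}(1-|z|^2)$ for $y\in B(z,2R)$, so
$$\int_{B(z,2R)}\frac{dA(y)}{1-|y|^2}=\int_{B(z,2R)}(1-|y|^2)\,d\tau(y)\le e^{4R}\,\tau(B(0,2R))\,(1-|z|^2).$$
Summing over $z\in Z_j$ gives (7).

**Step 5. Uniqueness on $W_j$, part (b).** We transport the Blaschke condition to $W_j$ and compare it with (7). The function $m_j^2$ maps $W_j$ conformally onto the upper half plane. Put $w_z=m_j(z)^2$. If $\psi\not\equiv0$ is bounded and analytic on $W_j$ and vanishes on $Z_j$, the Blaschke condition in the upper half plane gives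
$$\sum_{z\in Z_j}\frac{\operatorname{Im}w_z}{1+|w_z|^2}<\infty.\tag{8}$$
(In the disc coordinate $\zeta=\frac{w-i}{w+i}$ one has $1-|\zeta|^2=\frac{4\operatorname{Im}w}{|w+i|^2}\ge\frac{2\operatorname{Im}w}{1+|w|^2}$, so (8) follows from the condition in the disc.) Let $p_j=m_j^{-1}(\infty)\in\mathbb T$. This point is not in $D_j$. So on the compact set $\overline{Y_j}\subset D_j$ the function $m_j$ is continuous and finite with positive real part: $m_j$ is bounded on $Y_j$, and $\operatorname{Re}m_j\ge c>0$ there. The map $z\mapsto i\frac{p_j+z}{p_j-z}$ also sends $\mathbb D$ onto the upper half plane and $p_j$ to $\infty$, and automorphisms of the upper half plane that fix $\infty$ are $w\mapsto C w+x$ with $C>0$ and $x\in\mathbb R$. Hence for some $C_j>0$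
$$\operatorname{Im}m_j(z)=C_j\operatorname{Re}\frac{p_j+z}{p_j-z}=C_j\,\frac{1-|z|^2}{|z-p_j|^2}\ge\frac{C_j}4(1-|z|^2).$$
So $\operatorname{Im}w_z=2\operatorname{Re}m_j(z)\operatorname{Im}m_j(z)\ge c'(1-|z|^2)$ on $Z_j$ with $c'>0$, while $1+|w_z|^2$ is bounded. Now (8) gives $\sum_{Z_j}(1-|z|^2)<\infty$, which contradicts (7). $\square$

## 6. The operator and its minimal normal extension

Let $e_1,e_2,\dots$ be an orthonormal basis of $E$, and let $\{v_j\}_{j\in J}$ be an enumeration of the vectors $e_i$ ($i\ge1$) and $e_1+e_i$ ($i\ge2$). For $n=2$ these are the three vectors $e_1,e_2,e_1+e_2$. With this $J$, take $W_j$, $Z_j$ and $Z$ from Lemma 4, and $M$ and $\Lambda$ from Lemma 3. Define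
$$\mathcal H=\{F\in L^2_a(\mathbb D;E):\ F(z)\in\mathbb Cv_j\text{ for all }z\in Z_j,\ j\in J\},\qquad S=M_z|_{\mathcal H}.$$
Point evaluations are continuous by (1), so $\mathcal H$ is closed. It is $M_z$-invariant, so $S$ is subnormal. It contains $fe$ for all $f\in M$ and $e\in E$.

*Proof of Theorem 2, part 1.* **Step 1. The mne is all of $L^2(\mathbb D;E)$.** We show that even the functions $he$ with one $h\in M$ generate everything. Let $N=M_z$ on $L^2(\mathbb D;E)$ and let $\mathcal K_0\supseteq\mathcal H$ be a reducing subspace of $N$. Fix $0\ne h\in M$ and $e\in E$. Then $\mathcal K_0$ contains $p(z,\bar z)he$ for all polynomials $p$, and so, by the Weierstrass theorem, $ghe$ for all $g\in C(\overline{\mathbb D})$. If $u\in L^2(\mathbb D)$ is orthogonal to all $gh$, then $\int g\,h\bar u\,dA=0$ for all such $g$, so $h\bar u=0$ a.e. As $h\ne0$ a.e., $u=0$. Thus $\mathcal K_0\supseteq L^2(\mathbb D)e$ for every $e\in E$, and $\mathcal K_0=L^2(\mathbb D;E)$. So $N$ is the mne of $S$.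

**Step 2. $N$ is not cyclic.** For any $\xi\in L^2(\mathbb D;E)$, all vectors $p(N)\xi$ lie in $\{F:F(z)\in\mathbb C\xi(z)\text{ a.e.}\}$. This subspace is closed, since an $L^2$-convergent sequence has an a.e. convergent subsequence. It is proper: it cannot contain both constant functions $e_1$ and $e_2$, because then $\mathbb C\xi(z)$ would contain both vectors for a.e. $z$. $\square$

## 7. The commutant is $H^\infty$

*Proof of Theorem 2, part 2: the commutant.* Let $T\in B(\mathcal H)$ with $TS=ST$.

**Step 1. $T$ is multiplication by an operator function off $Z$.** This repeats the Bergman-shift argument with $E$ in place of $\mathbb C$. For $\lambda\in\mathbb D\setminus Z$ let $\mathcal E_\lambda:\mathcal H\to E$, $F\mapsto F(\lambda)$. It is onto: by Lemma 3(c) there is $f\in M$ with $f(\lambda)\neq0$, and $fe\in\mathcal H$ for all $e$. Moreover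
$$\ker\mathcal E_\lambda=(S-\lambda)\mathcal H.\tag{9}$$
Indeed, if $F\in\mathcal H$ and $F(\lambda)=0$, then $G=F/(z-\lambda)\in L^2_a(\mathbb D;E)$, and $G(z)=F(z)/(z-\lambda)\in\mathbb Cv_j$ for $z\in Z_j$, because $\lambda\notin Z$. So $G\in\mathcal H$ and $F=(S-\lambda)G$. The other inclusion is clear. Since $T$ commutes with $S-\lambda$, it maps $\ker\mathcal E_\lambda$ into itself. Hence there is a linear map $\Phi(\lambda):E\to E$ with
$$(TF)(\lambda)=\Phi(\lambda)F(\lambda)\qquad(F\in\mathcal H,\ \lambda\in\mathbb D\setminus Z).$$
If $f\in M$ and $f(\lambda)\ne0$, then $\Phi(\lambda)e=(T(fe))(\lambda)/f(\lambda)$. So $\Phi(\lambda)\in B(E)$. Near a point $\lambda_0\in\mathbb D\setminus Z$ one $f\in M$ with $f(\lambda_0)\ne0$ serves all $\lambda$, so $\Phi(\cdot)e$ is analytic on $\mathbb D\setminus Z$.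

**Step 2. $\Phi$ is bounded on $\Lambda$.** Here the sharp norm in Lemma 3(a) is used. Note that $\Lambda\subset\mathbb D\setminus Z$. For $\lambda\in\Lambda$ take $f$ from Lemma 3(a). By (1),
$$\|\Phi(\lambda)e\|=\|(T(fe))(\lambda)\|\le(1-|\lambda|^2)^{-1}\,\|T\|\,\sqrt2\,(1-|\lambda|^2)\,\|e\|=\sqrt2\,\|T\|\,\|e\|.\tag{10}$$

**Step 3. $\Phi v_j$ is regular at the points of $Z_j$.** In other directions there may be poles, as in Section 3, but not in this one. Let $z\in Z_j$ and take $f$ from Lemma 3(b). Then $fv_j\in\mathcal H$: its value at $z$ is $v_j$, and it vanishes at the other points of $Z$. So $T(fv_j)=f\,\Phi(\cdot)v_j$ on $\mathbb D\setminus Z$. As $f(z)=1$, division by $f$ shows that $\Phi(\cdot)v_j$ extends analytically to $z$, with value $(T(fv_j))(z)$. Since $T(fv_j)\in\mathcal H$, this value lies in $\mathbb Cv_j$.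

**Step 4. $v_j$ is an eigenvector of $\Phi(\lambda)$ for every $\lambda\in\mathbb D\setminus Z$.** We apply uniqueness on $W_j$. Fix $j$ and $\eta\perp v_j$, and let $\psi=\langle\Phi(\cdot)v_j,\eta\rangle$. Since $Z\cap W_j=Z_j$, Step 3 shows that $\psi$ extends analytically to all of $W_j$ and vanishes on $Z_j$. We claim that $|\psi|\le C=\sqrt2\,\|T\|\,\|v_j\|\,\|\eta\|$ on $W_j$. On $W_j\cap\Lambda$ this is (10). If $\lambda\in W_j\setminus\Lambda$, then $\beta(\lambda,z)<R$ for some $z\in Z$, say $z\in Z_i$. As $\bar B(z,R)\subset W_i$, we have $\lambda\in W_i\cap W_j$, so $i=j$. Now $\psi$ is analytic on a neighborhood of $\bar B(z,R)\subset W_j$, and the boundary of this ball lies in $\Lambda$ by Lemma 3(d), where $|\psi|\le C$. The maximum principle gives $|\psi(\lambda)|\le C$.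

By Lemma 4(b), $\psi\equiv0$ on $W_j$. The set $\mathbb D\setminus Z$ is connected, because $Z$ is locally finite in $\mathbb D$. So $\psi\equiv0$ on $\mathbb D\setminus Z$ by the identity theorem. As $\eta\perp v_j$ was arbitrary, $\Phi(\lambda)v_j\in\mathbb Cv_j$ for all $\lambda\in\mathbb D\setminus Z$ and all $j\in J$.

**Step 5. $\Phi$ is a scalar function in $H^\infty(\mathbb D)$.** The choice of the $v_j$ now makes $\Phi(\lambda)$ scalar. We have $\Phi(\lambda)e_i=\varphi_i(\lambda)e_i$, and $\varphi_1(\lambda)e_1+\varphi_i(\lambda)e_i=\Phi(\lambda)(e_1+e_i)\in\mathbb C(e_1+e_i)$ forces $\varphi_i(\lambda)=\varphi_1(\lambda)$. Since $\Phi(\lambda)$ is bounded, $\Phi(\lambda)=\varphi(\lambda)I$ with $\varphi=\varphi_1$. The function $\varphi=\langle\Phi(\cdot)e_1,e_1\rangle$ is analytic on $\mathbb D\setminus Z$. At $z\in Z_j$ the function $\Phi(\cdot)v_j=\varphi v_j$ extends analytically by Step 3, and $v_j\ne0$, so $\varphi$ extends too. By (10), $|\varphi|\le\sqrt2\,\|T\|$ on $\Lambda$. Every $\lambda\in\mathbb D\setminus\Lambda$ lies in a ball $B(z,R)$ with $z\in Z$, whose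 boundary is in $\Lambda$, so the maximum principle gives the same bound on all of $\mathbb D$. Thus $\varphi\in H^\infty(\mathbb D)$. Since $TF=\varphi F$ on $\mathbb D\setminus Z$, by continuity $TF=\varphi F$ on $\mathbb D$, for all $F\in\mathcal H$.

**Step 6. The converse inclusion.** If $\varphi\in H^\infty(\mathbb D)$ and $F\in\mathcal H$, then $\varphi F\in L^2_a(\mathbb D;E)$ and $\varphi(z)F(z)\in\mathbb Cv_j$ for $z\in Z_j$. So $M_\varphi$ maps $\mathcal H$ boundedly into itself, and it commutes with $S$. Therefore
$$\{S\}'=\{M_\varphi|_{\mathcal H}:\varphi\in H^\infty(\mathbb D)\}.\qquad\square$$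

## 8. Ultrareflexivity, irreducibility, and sharpness of the multiplicity bound

*End of the proof of Theorem 2.* **Ultrareflexivity.** The commutant consists of multiplications by $H^\infty$ functions, so Lemma 1 applies: if $\mathcal L$ is an invariant subspace of $S$ and $T=M_\varphi|_{\mathcal H}$, then for $F\in\mathcal L$ the vectors $p_k(S)F=p_kF$, with $p_k$ the Fejér means of $\varphi$, lie in $\mathcal L$ and converge to $\varphi F=TF$. So every invariant subspace of $S$ is hyperinvariant.

**Irreducibility.** The projection onto a reducing subspace belongs to $\{S\}'$, so it is $M_\varphi|_{\mathcal H}$ with $(\varphi^2-\varphi)F=0$ for all $F\in\mathcal H$. Taking $F=he$ with $0\ne h\in M$ and $e\neq0$ gives $\varphi^2=\varphi$. An analytic function on $\mathbb D$ with values in $\{0,1\}$ is constant, so the projection is $0$ or $I$. This completes the proof of Theorem 2, and the conjecture is disproved. $\square$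

There is no conflict with the theorem that ultrareflexive subnormal operators are star-cyclic. Since $S$ is irreducible, every nonzero vector of $\mathcal H$ lies in no proper reducing subspace of $S$. But a nonzero vector of $\mathcal H$ does lie in a proper reducing subspace of $N$, namely $\{F:F(z)\in\mathbb C\xi(z)\text{ a.e.}\}$ for the vector $\xi$.

*Sharpness in Theorem 1.* Let $2\le n<\infty$, let $S$ be the operator of Theorem 2, and let $\lambda\in\mathbb D\setminus Z$. If $(z-\lambda)F=0$, then $F=0$, so $S-\lambda$ is injective. By (9) its range is $\ker\mathcal E_\lambda$, which is closed, and it has codimension $n$ because $\mathcal E_\lambda$ maps onto $E$. An injective operator with closed range is bounded below, and $\dim\ker(S-\lambda)^*=n$. So $\mathbb D\setminus Z\subset\Omega_n$, and $N=M_z$ on $L^2(\mathbb D;E)$ has multiplicity exactly $n$ there. $\square$
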